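\title{Orbit lengths of $2$-closed groups that act on an orbit as an alternating group}

\begin{abstract}
A permutation group is $2$-closed if it contains every permutation that agrees, on each pair of points, with some element of the group. We prove a conjecture of Babai: a $2$-closed group that acts on one of its orbits as $A_k$ in its natural action has an orbit of exponential length, namely at least $2^{k/4}$ when $k\ge 17$. We treat $r$-closed groups for every $r\ge2$, and a construction with oriented subsets shows that the least possible value of the maximal orbit length is $\exp(\Theta(k\log r/r))$. When all orbits are short, every point depends on only a few elements of the alternating orbit; the proof lifts an odd permutation locally and glues the local lifts by an induction on torsors.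
\end{abstract}

\section{Introduction}\label{sec:intro}

All sets and groups in this paper are finite. Permutations act on the right, so $x^{gh}=(x^g)^h$, and $\nu^g=g^{-1}\nu g$. We write $[k]=\{1,\dots,k\}$, and $\log$ is the natural logarithm.

Let $G\le\operatorname{Sym}(\Omega)$ and $r\ge2$. The \emph{$r$-closure} $G^{(r)}$ is the set of all $\pi\in\operatorname{Sym}(\Omega)$ such that for all $x_1,\dots,x_r\in\Omega$ there is $\alpha\in G$ with $x_i^\pi=x_i^\alpha$ for all $i$. Equivalently, $\pi$ maps every orbit of $G$ on $\Omega^r$ to itself. The group $G$ is \emph{$r$-closed} if $G=G^{(r)}$. For $r=2$, color each ordered pair of points by its $G$-orbit; then $G^{(2)}$ is the group of color-preserving permutations. Conversely, if $G$ is the group of all permutations that preserve some coloring of $\Omega\times\Omega$, then the $G$-orbits on pairs are monochromatic, so $G^{(2)}$ preserves the coloring and $G$ is $2$-closed. Thus the $2$-closed groups are exactly the automorphism groups of colorings of $\Omega\times\Omega$, that is, of edge-colored directed graphs.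

We say that $G$ \emph{acts on an orbit $\Delta$ as $A_k$ in its natural action} if the restriction of $G$ to $\Delta$, as a subgroup of $\operatorname{Sym}(\Delta)$, is permutationally isomorphic to the alternating group $A_k$ acting on $[k]$. A $2$-closed group with this property must detect, from pairs of points alone, that a permutation of $\Delta$ is odd. The pairs inside $\Delta$ do not help: for $k\ge4$ the group $A_k$ is transitive on ordered pairs of distinct points, so the $2$-closure of $A_k$ on $[k]$ is $S_k$. The parity must be recorded by other orbits, and the question is how long these have to be.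

Two examples bracket the answer. The first rests on the following observation:
\begin{equation}\label{eq:parity}
\text{if $U\subseteq[k]$, $|U|\le k-2$, every $\sigma\in S_k$ agrees on $U$ with an element of $A_k$.}
\end{equation}
Indeed, one of $\sigma$ and $\tau\sigma$ is even, where $\tau$ transposes two points outside $U$. Let $A_k$ act on the disjoint union of $[k]$ and the set of $t$-tuples of distinct elements of $[k]$, with $2t\le k-2$. Two points involve at most $2t$ elements of $[k]$, so by \eqref{eq:parity} the $2$-closure contains $S_k$. Adding such an orbit, of length at most $k^t$, achieves nothing. At the other extreme, let $A_k$ act on the disjoint union of $[k]$ and a regular orbit, and fix $x$ in the regular orbit. If $\pi$ lies in the $2$-closure, only one $\alpha\in A_k$ has $x^\alpha=x^\pi$, so $y^\pi=y^\alpha$ for all $y$ and $\pi=\alpha$. This group is $2$-closed, at the price of an orbit of length $k!/2$.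

The first example suggests where the truth lies. A pair of points can detect parity only if the two points together depend on at least $k-1$ elements of $[k]$. One of them then depends on about half of $[k]$, and one expects its orbit to be at least as long as the number of subsets of that size, which is exponential in $k$. This heuristic concerns the group $A_k$ itself. A general $G$ has a kernel on $\Delta$, which may act on the other orbits in a complicated way, and the point of the following conjecture of Babai \cite{AFG} is that the kernel offers no shortcut.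

\medskip
\noindent\textbf{Conjecture (Babai).} \emph{There are absolute constants $c>0$ and $k_0$ such that for every $k\ge k_0$, every $2$-closed group $G\le\operatorname{Sym}(\Omega)$ that acts on an orbit as $A_k$ in its natural action has an orbit of length at least $e^{ck}$.}
\medskip

We prove the conjecture with $e^c=2^{1/4}$ and $k_0=17$, as the case $r=2$ of the following theorem.

\begin{theorem}\label{thm:main}
Let $r\ge2$, $\beta=\frac{16}{3}(r+1)$ and $k>\beta$. If $G$ is $r$-closed and acts on an orbit as $A_k$ in its natural action, then $G$ has an orbit of length at least $\beta^{k/\beta}$. In particular, if $k\ge17$ and $G$ is $2$-closed, then some orbit has length at least $2^{k/4}$.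
\end{theorem}

The order of growth is the right one.

\begin{theorem}\label{thm:upper}
Let $k\ge4$ and let $r$ be even, $2\le r\le k$. There is an $r$-closed group that acts on an orbit as $A_k$ in its natural action and all of whose orbits have length at most $2\binom{k}{\lceil k/r\rceil}$. For $r=2$ this is at most $2^k$.
\end{theorem}

\begin{corollary}\label{cor:growth}
For $r\ge2$ and $k>\frac{16}{3}(r+1)$ let $L_r(k)$ be the minimum of the maximal orbit length over all $r$-closed groups that act on an orbit as $A_k$ in its natural action. Then $L_r(k)=\exp\bigl(\Theta(k\log r/r)\bigr)$ with absolute implied constants. For $r=2$ and $k\ge17$,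
\[
2^{k/4}\le L_2(k)\le 2\binom{k}{\lfloor k/2\rfloor}\le 2^k .
\]
\end{corollary}

Theorem~\ref{thm:main} follows from a statement that isolates the two ways in which the shortness of the orbits is used. For $m\ge5$ let $w(m)$ be the least order of an elementary abelian group (for any prime) on which $A_m$ acts nontrivially by automorphisms.

\begin{theorem}\label{thm:closure}
Let $r\ge2$, $t\ge1$, $k\ge10$ be integers with $t+1\le k/4$ and $k\ge(r+2)t+4$. Let $G\le\operatorname{Sym}(\Omega)$ act on an orbit $\Delta$ as $A_k$ in its natural action, and let $\ell$ be the maximal length of an orbit of $G$. If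
\[
\ell<\binom{k}{t+1}\qquad\text{and}\qquad \ell<w\bigl(k-(r+1)t+1\bigr),
\]
then $G^{(r)}$ acts on $\Delta$ as $S_k$. In particular $G$ is not $r$-closed.
\end{theorem}

The proof constructs an element of $G^{(r)}$ that induces a transposition on $\Delta$. After a reduction to the case where the kernel $N$ of $G$ on $\Delta$ is nilpotent, the first bound on $\ell$ attaches to every point of $\Omega$ a \emph{support}, a subset of $\Delta$ of size at most $t$, and the second bound shows that an element of $G$ fixing a small set $S\subseteq\Delta$ pointwise acts like an element of $N$ on the points supported in $S$ (Section~\ref{sec:supports}). A transposition then has local lifts over small subsets of $\Delta$, unique up to $N$, and the task is to choose them compatibly. Section~\ref{sec:lifts} does this by hand when $N=1$ and when $r=2$, $t=1$; Section~\ref{sec:torsors} contains the general gluing argument. Theorems~\ref{thm:closure} and~\ref{thm:main} are proved in Section~\ref{sec:proofs}, Theorem~\ref{thm:upper} and Corollary~\ref{cor:growth} in Section~\ref{sec:upper}.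

\section{Standard facts}\label{sec:facts}

\subsection*{Closures}
The set $G^{(r)}$ is the intersection of the setwise stabilizers of the $G$-orbits on $\Omega^r$, so it is a group containing $G$, and it has the same orbits on $\Omega^r$ as $G$. Hence $(G^{(r)})^{(r)}=G^{(r)}$. The definition gives $H^{(r)}\le G^{(r)}$ for $H\le G$. Since the points $x_1,\dots,x_r$ may coincide, $G^{(r)}$ has the same orbits on $\Omega$ as $G$, and $G^{(r)}\le G^{(r')}$ for $2\le r'\le r$. In particular an $r'$-closed group is $r$-closed, and $G^{(r)}$ preserves every $G$-invariant binary relation.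

\subsection*{Group theory}
For $S\subseteq[n]$ let $A_{(S)}$ be the pointwise stabilizer of $S$ in $A_n$; it is the alternating group on $[n]\setminus S$.
\begin{itemize}
\item[(F1)] For $m\ge5$ the group $A_m$ is simple and nonabelian, so it equals its commutator subgroup and is not solvable.
\item[(F2)] If $z\ne z'$ are points of a set $Y$ with $|Y|\ge3$, the $3$-cycles $(z\,z'\,y)$, $y\in Y\setminus\{z,z'\}$, generate the alternating group on $Y$. Indeed, the transpositions $(z\,y)$ generate $\operatorname{Sym}(Y)$, we have $(z\,z')(z\,y)=(z\,z'\,y)$, and $(z\,y)(z\,y')=[(z\,z')(z\,y)]^{-1}(z\,z')(z\,y')$.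
\item[(F3)] The Frattini subgroup $\Phi(H)$ of a finite group $H$, the intersection of its maximal subgroups, is nilpotent.
\item[(F4)] If $R$ is a finite nilpotent group and $Q<R$ is a proper subgroup, then $Q<N_R(Q)$.
\item[(F5)] (\cite[Theorem 5.2A]{DM}) Let $n\ge5$, $1\le s\le n/2$, $P\le A_n$ and $|A_n:P|<\binom ns$. Then either there is $T\subseteq[n]$ with $|T|<s$ and $A_{(T)}\le P$; or $n$ is even and $|A_n:P|=\frac12\binom{n}{n/2}$; or $n\le9$.
\end{itemize}

\section{Alternating groups over nilpotent normal subgroups}\label{sec:nilpotent}

The permutation action of $A_m$ on $\mathbb F_2^m$ shows that $w(m)\le2^m$. By (F1) a nontrivial action of $A_m$ is faithful, so for $m\ge6$ its restriction to $A_{m-1}$ is nontrivial. Hence $w$ is nondecreasing. An exponential lower bound comes from the large elementary abelian subgroups of $A_m$.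

\begin{lemma}\label{lem:w}
$w(m)\ge2^{\lfloor m/3\rfloor}$ for $m\ge5$.
\end{lemma}

\begin{proof}
Let $A_m$ act nontrivially, hence faithfully, on $V=\mathbb F_p^d$. If $a\neq p$ is a prime and $B\le A_m$ is elementary abelian of order $a^b$, then $B$ consists of commuting matrices annihilated by the separable polynomial $X^a-1$. So $B$ is simultaneously diagonalizable over $\overline{\mathbb F}_p$ with $a$-th roots of unity on the diagonal, and $a^b\le a^d$.

If $p\ne3$, let $B$ be generated by $\lfloor m/3\rfloor$ disjoint $3$-cycles. Then $d\ge\lfloor m/3\rfloor$ and $|V|\ge2^{\lfloor m/3\rfloor}$. If $p=3$, let $B$ consist of the even products of $\lfloor m/2\rfloor$ disjoint transpositions; it has order $2^{\lfloor m/2\rfloor-1}$, so $|V|\ge3^{\lfloor m/2\rfloor-1}$. For $m=5,6,7,8$ this bound is $3,9,9,27$, while $2^{\lfloor m/3\rfloor}$ is $2,4,4,4$. For $m\ge9$ we have $\lfloor m/2\rfloor-1\ge(m-3)/2\ge m/3$.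
\end{proof}

If $V$ is elementary abelian of order $w(m)$ with a nontrivial action of $A_m$, the affine group $V\rtimes A_m$ acts faithfully on $V$, and its nilpotent normal subgroup $V$ is transitive with quotient $A_m$. The next lemma says that no smaller set carries such a configuration.

\begin{lemma}\label{lem:nilp}
Let $H\le\operatorname{Sym}(O)$ and let $R\trianglelefteq H$ be nilpotent and transitive on $O$, with $H/R\cong A_m$, $m\ge5$. Then $|O|\ge w(m)$.
\end{lemma}

\begin{proof}
Suppose $|O|<w(m)$ and fix $x\in O$. Since $R$ is transitive, $H=RH_x$, so $H_x/R_x\cong H/R\cong A_m$. We show that $H_x$ is solvable, which contradicts (F1). The idea is to cut $O$ into elementary abelian layers, each too small for $A_m$ to act on.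

\emph{The layers.} We construct subgroups $R_x=R_0<R_1<\dots<R_e=R$, all normalized by $H_x$. This holds for $R_0=R\cap H_x$. If $R_i<R$, then $N_R(R_i)/R_i$ is a nontrivial nilpotent group by (F4), and $H_x$ acts on it by conjugation. Its center is nontrivial; choose a prime $p$ dividing the order of the center and let $R_{i+1}/R_i$ consist of the central elements of order dividing $p$. This subgroup is characteristic, so $H_x$ normalizes $R_{i+1}$. Thus $R_i\trianglelefteq R_{i+1}$, and $R_{i+1}/R_i$ is elementary abelian of order at most $|R:R_x|=|O|<w(m)$. The group $H_x$ acts on $R_{i+1}/R_i$ by conjugation, and $R_x\le R_i$ acts trivially. So this is an action of $H_x/R_x\cong A_m$, which is trivial by the definition of $w(m)$: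
\begin{equation}\label{eq:trivial}
R_ia^h=R_ia\qquad(a\in R_{i+1},\ h\in H_x).
\end{equation}

\emph{Solvability.} Let $H_x$ act on the set $R_i\backslash R$ of right cosets by $(R_iy)^h=R_iy^h$, with kernel $L_i$. For $i=0$ this is the action on $O$: the coset $R_xy$ corresponds to the point $x^y$, and $(x^y)^h=x^{hy^h}=x^{y^h}$. So $L_0=1$, and $L_e=H_x$. Since the map $R_i\backslash R\to R_{i+1}\backslash R$ is surjective and equivariant, $L_i\le L_{i+1}$. Its fibers are the blocks $\{R_iay:a\in R_{i+1}\}$, where $y$ runs over fixed representatives of the cosets in $R_{i+1}\backslash R$; identify each block with $R_{i+1}/R_i$ by $R_iay\leftrightarrow R_ia$. Let $h\in L_{i+1}$. Then $y^h=cy$ with $c\in R_{i+1}$, and \eqref{eq:trivial} gives $(R_iay)^h=R_ia^hcy=R_iacy$. So $h$ preserves every block and acts on it as a translation of the abelian group $R_{i+1}/R_i$. Therefore $L_{i+1}/L_i$ embeds in a direct product of abelian groups, and $1=L_0\le L_1\le\dots\le L_e=H_x$ is a series of normal subgroups with abelian factors.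
\end{proof}

\section{Supports and locality}\label{sec:supports}

In Sections~\ref{sec:supports}--\ref{sec:torsors} we work under the hypotheses of Theorem~\ref{thm:closure}. We identify $\Delta$ with $[k]$, so $[k]\subseteq\Omega$, and let $\rho\colon G\to A_k$ be the restriction to $\Delta$. For $S\subseteq[k]$ and $g\in G$ the image $S^g$ is again a subset of $[k]$. We omit braces around single elements in expressions such as $S\cup f$ and $\Omega_b$.

\subsection*{Reduction to a nilpotent kernel}
The group $G^{(r)}$ preserves $\Delta$ and induces at least $A_k$ on it, so it suffices to find in $G^{(r)}$ an element inducing an odd permutation on $\Delta$. About $\ker\rho$ we know nothing, but we may pass to a subgroup. Choose $H\le G$ minimal subject to $\rho(H)=A_k$, and let $N_H=H\cap\ker\rho$. If a maximal subgroup $M$ of $H$ did not contain $N_H$, then $MN_H=H$, so $\rho(M)=A_k$, contrary to minimality. Hence $N_H\le\Phi(H)$ is nilpotent by (F3). Moreover $\Delta$ is an orbit of $H$, the orbits of $H$ have length at most $\ell$, and $H^{(r)}\le G^{(r)}$. We replace $G$ by $H$. \emph{From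 now on $N=\ker\rho$ is nilpotent and all orbits of $G$ have length at most $\ell$.}

One cannot in general arrange $N=1$, even when all orbits have polynomial length.

\begin{example}\label{ex:cycles}
For each $2$-subset $P=\{a,b\}$ of $[k]$ let $F_P$ be an oriented $4$-cycle whose vertices carry the labels $a,b,a,b$ in cyclic order, and let $\Omega=[k]\sqcup\bigsqcup_PF_P$. Let $G$ consist of the permutations of $\Omega$ that induce some $\alpha\in A_k$ on $[k]$ and map each $F_P$ onto $F_{P^\alpha}$, preserving the oriented cycle and sending label $a$ to label $a^\alpha$. For given $\alpha$ and $P$ there are exactly two such maps $F_P\to F_{P^\alpha}$, so $\rho$ is onto and its kernel is elementary abelian of order $2^{\binom k2}$. The orbits have length at most $2k(k-1)$. A preimage $g$ of $(1\,2)(3\,4)$ rotates $F_{\{1,2\}}$ by an odd number of steps, so $g^2$ is a nontrivial element of $\ker\rho$. Thus every subgroup mapping onto $A_k$ meets $\ker\rho$ nontrivially.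
\end{example}

\subsection*{Supports}
For $S\subseteq[k]$ put
\[
\Omega_S=\{x\in\Omega:\ A_{(S)}\le\rho(G_x)\}.
\]
Thus $x\in\Omega_S$ if every even permutation fixing $S$ pointwise has a preimage in $G$ that fixes $x$; this makes precise that $x$ depends only on $S$. In Example~\ref{ex:cycles}, $\rho(G_x)=A_{(P)}$ for $x\in F_P$. Three properties follow from the definition. If $S\subseteq S'$ then $\Omega_S\subseteq\Omega_{S'}$. For $g\in G$ we have $\rho(G_{x^g})=\rho(G_x)^{\rho(g)}$ and $A_{(S^g)}=A_{(S)}^{\rho(g)}$, so $(\Omega_S)^g=\Omega_{S^g}$; in particular $\Omega_S$ is $N$-invariant. Finally $S\subseteq\Omega_S$, because $\rho(G_\delta)=A_{(\delta)}\ge A_{(S)}$ for $\delta\in S$.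

Put
\[
q_0=(r+1)t+1 .
\]
All subsets of $[k]$ over which we work have at most $q_0$ elements; the reason for this value will appear in Section~\ref{sec:torsors}. The hypothesis $k\ge(r+2)t+4$ says exactly that $q_0+t\le k-3$.

\begin{lemma}[Supports]\label{lem:supp}
For every $x\in\Omega$ there is a unique set $\operatorname{supp}(x)\subseteq[k]$ of size at most $t$ such that
\[
x\in\Omega_S\iff \operatorname{supp}(x)\subseteq S\qquad\text{for all }S\subseteq[k]\text{ with }|S|\le q_0 .
\]
Moreover $\operatorname{supp}(x^g)=\operatorname{supp}(x)^g$ for $g\in G$. In particular, elements of $N$ preserve supports.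
\end{lemma}

\begin{proof}
\emph{A small set exists.} We have $|A_k:\rho(G_x)|\le|G:G_x|\le\ell<\binom{k}{t+1}$. Apply (F5) with $n=k$ and $s=t+1$. The third alternative is excluded by $k\ge10$. To exclude the second, let $k$ be even and $i_0=\lfloor k/4\rfloor\ge t+1$. The ratio $\binom{k}{i+1}/\binom ki=\frac{k-i}{i+1}$ is at least $1$ for $i<k/2$ and at least $\frac{3k}{k+4}\ge2$ for $i=i_0$. Hence $\binom{k}{t+1}\le\binom{k}{i_0}\le\frac12\binom{k}{i_0+1}\le\frac12\binom{k}{k/2}$, and the index is smaller than $\frac12\binom{k}{k/2}$. So $x\in\Omega_T$ for some $T$ with $|T|\le t$.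

\emph{Intersections.} Let $x\in\Omega_S\cap\Omega_T$ with $|S\cup T|\le k-3$. We claim $x\in\Omega_{S\cap T}$. Choose $z\ne z'$ outside $S\cup T$. By (F2), $A_{(S\cap T)}$ is generated by the $3$-cycles $(z\,z'\,y)$ with $y\notin S\cap T$, $y\ne z,z'$. Such a $3$-cycle lies in $A_{(S)}$ if $y\notin S$ and in $A_{(T)}$ if $y\notin T$, hence in $\rho(G_x)$.

\emph{The support.} Let $T$ be a set of least size with $x\in\Omega_T$; then $|T|\le t$. If $|S|\le q_0$ and $x\in\Omega_S$, then $|S\cup T|\le q_0+t\le k-3$, so $x\in\Omega_{S\cap T}$ and $T\subseteq S$ by minimality. Conversely $T\subseteq S$ implies $x\in\Omega_S$. If $T'$ has the same properties as $T$, taking $S=T'$ and $S=T$ gives $T=T'$. Since $(\Omega_S)^g=\Omega_{S^g}$, the set $T^g$ has the defining property for $x^g$.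
\end{proof}

This is the only use of the hypotheses $\ell<\binom{k}{t+1}$, $t+1\le k/4$ and $k\ge10$. From now on we use the sets $\Omega_S$ only for $|S|\le q_0$, where $\Omega_S=\{x:\operatorname{supp}(x)\subseteq S\}$.

\subsection*{Locality}
The definition of $\Omega_S$ provides, for $\alpha\in A_{(S)}$ and $x\in\Omega_S$, a preimage of $\alpha$ fixing $x$, but the preimage may depend on $x$. The next lemma gives one preimage that fixes all of $\Omega_S$. It is the only place where the nilpotency of $N$ and the hypothesis $\ell<w(k-(r+1)t+1)$ enter.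

\begin{lemma}[Locality]\label{lem:local}
Let $|S|\le q_0-2$ and let $M_S$ be the pointwise stabilizer of $\Omega_S$ in $G$. Then $\rho(M_S)=A_{(S)}$. Consequently:
\begin{itemize}
\item[(a)] if $g,g'\in G$ agree on $S$, there is $n\in N$ such that $g'$ and $ng$ agree on $\Omega_S$;
\item[(b)] if $c,f\in[k]\setminus S$, there is $u\in M_S$ with $c^u=f$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $m=k-|S|\ge k-(r+1)t+1\ge5$; since $w$ is nondecreasing, $\ell<w(m)$. Let $P=\rho^{-1}(A_{(S)})$, so $N\trianglelefteq P$ and $P/N\cong A_m$. As $S\subseteq\Omega_S$, we have $M_S\le P$.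

Let $O\subseteq\Omega_S$ be an $N$-orbit and $x\in O$. From $A_{(S)}\le\rho(G_x)$ we get $P\le G_xN$, so $x^P\subseteq x^N=O$ and $O$ is $P$-invariant. Let $P^O$, $N^O$ be the groups induced on $O$. Then $P^O/N^O$ is a quotient of the simple group $P/N$, so it is trivial or isomorphic to $A_m$. Lemma~\ref{lem:nilp} excludes the latter, because $N^O$ is nilpotent and transitive on $O$ and $|O|\le\ell<w(m)$. Hence $P^O=N^O$, that is, $P=NK_O$, where $K_O\trianglelefteq P$ is the kernel of $P$ on $O$. So $\rho(K_O)=A_{(S)}$.

It remains to intersect the $K_O$. If $K,K'\trianglelefteq P$ and $\rho(K)=\rho(K')=A_{(S)}$, then $K\cap K'\trianglelefteq P$ contains $[K,K']$, and $\rho([K,K'])=[A_{(S)},A_{(S)}]=A_{(S)}$ by (F1). By induction on the number of orbits, the subgroup of $P$ acting trivially on all $N$-orbits $O\subseteq\Omega_S$ maps onto $A_{(S)}$. This subgroup is $M_S$.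

For (a), $g'g^{-1}\in P=NM_S$, say $g'=nug$ with $n\in N$, $u\in M_S$. For $x\in\Omega_S$ we have $x^n\in\Omega_S$, so $x^{g'}=x^{ng}$. Part (b) holds because $A_{(S)}$ is transitive on the $m\ge5$ points of $[k]\setminus S$.
\end{proof}

Without a bound in terms of $w$ the lemma fails. Let $V$ be elementary abelian of order $w(k)$ with a nontrivial action of $A_k$, and let $G=V\rtimes A_k$ act on $[k]\sqcup V$, through $A_k$ on $[k]$ and affinely on $V$. Then $V\subseteq\Omega_\emptyset$ and $G$ is faithful on $V$, so $M_\emptyset=1$.

\section{Local lifts of a transposition}\label{sec:lifts}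

Fix a transposition $\sigma\in S_k$. For $|U|\le q_0$, a \emph{local lift of $\sigma$ over $U$} is the restriction to $\Omega_U$ of an element $g\in G$ that agrees with $\sigma$ on $U$. It is a bijection $\Omega_U\to\Omega_{U^\sigma}$. Local lifts exist by \eqref{eq:parity}, since $q_0\le k-2$ and $\rho$ is onto. The theorem reduces to choosing them compatibly.

\begin{lemma}\label{lem:criterion}
Suppose that for every $U\subseteq[k]$ with $|U|\le rt$ a local lift $s_U$ of $\sigma$ over $U$ is given, and that $s_{U'}$ is the restriction of $s_U$ to $\Omega_{U'}$ whenever $U'\subseteq U$. Then some $\pi\in G^{(r)}$ induces $\sigma$ on $\Delta$.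
\end{lemma}

\begin{proof}
Define $x^\pi=x^{s_{\operatorname{supp}(x)}}$. If $|U|\le rt$ and $x\in\Omega_U$, then $\operatorname{supp}(x)\subseteq U$, so $\pi=s_U$ on $\Omega_U$ by compatibility. Hence $\pi$ maps $\Omega_T$ onto $\Omega_{T^\sigma}$ for $|T|\le t$. The sets $\Omega_{T^\sigma}$ cover $\Omega$, so $\pi$ is surjective and therefore a permutation. Given $x_1,\dots,x_r\in\Omega$, let $U$ be the union of their supports. Then $|U|\le rt$, all $x_i$ lie in $\Omega_U$, and $\pi$ agrees on $\Omega_U$ with one element of $G$. So $\pi\in G^{(r)}$. For $\delta\in\Delta$ take $U=\{\delta\}$: then $\delta\in\Omega_U$ and $\delta^\pi=\delta^g=\delta^\sigma$ for some $g\in G$.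
\end{proof}

\subsection*{The case $N=1$}
By Lemma~\ref{lem:local}(a), two local lifts over $U$ differ by an element of $N$ when $|U|\le rt$ (note $rt\le q_0-2$). If $N=1$, the local lift over $U$ is unique. A restriction of a local lift is a local lift, so compatibility is automatic and Lemma~\ref{lem:criterion} applies. This is the heuristic of the introduction. All further work is caused by the ambiguity coming from $N$.

\subsection*{The case $r=2$, $t=1$}
Here $q_0=4$, Lemma~\ref{lem:local} applies to sets of size at most $2$, and supports have at most one element. So $\Omega=\bigcup_b\Omega_b$, and for $b\ne c$ we have $\Omega_{\{b,c\}}=\Omega_b\cup\Omega_c$ and $\Omega_b\cap\Omega_c=\Omega_\emptyset$.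

Choose $g_1\in G$ agreeing with $\sigma$ at $1$. For any $U\ni1$ with $|U|\le3$ there is an element of $G$ that agrees with $\sigma$ on $U$ and with $g_1$ on $\Omega_1$: take $g$ agreeing with $\sigma$ on $U$ and replace it by $ng$, with $n$ from Lemma~\ref{lem:local}(a) for $S=\{1\}$. For $b\ne1$ let $g_b$ be such an element for $U=\{1,b\}$. All $g_b$ agree on $\Omega_\emptyset\subseteq\Omega_1$, so there is a map $s\colon\Omega\to\Omega$ with $s=g_b$ on $\Omega_b$ for all $b\in[k]$. We show that $s|_{\Omega_U}$ is a local lift over $U$ whenever $|U|\le2$; Lemma~\ref{lem:criterion} then applies. For $|U|\le1$ and for $U=\{1,b\}$ this holds by construction.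

The elements $g_b$ and $g_c$ for distinct $b,c\ne1$ were chosen independently, and we must see that one element of $G$ induces both. Let $g$ agree with $\sigma$ on $\{1,b,c\}$ and with $g_1$ on $\Omega_1$. By Lemma~\ref{lem:local}(a) for $S=\{1,b\}$ there is $n_b\in N$ with $g_b=n_bg$ on $\Omega_1\cup\Omega_b$, and $n_b$ is trivial on $\Omega_1$ because $g_b=g$ there. We would like $n_b$ to be trivial on $\Omega_c$ instead. By Lemma~\ref{lem:local}(b) there is $u\in M_{\{b\}}$ with $1^u=c$. Then $n_b'=n_b^u\in N$ is trivial on $(\Omega_1)^u=\Omega_c$ and agrees with $n_b$ on $\Omega_b$, since $u$ fixes $\Omega_b$ pointwise. Exchanging $b$ and $c$ gives $n_c'\in N$, trivial on $\Omega_b$, with $g_c=n_c'g$ on $\Omega_c$. The element $h=n_b'n_c'g$ agrees with $\sigma$ on $\{b,c\}$, with $n_b'g=g_b$ on $\Omega_b$, and with $n_c'g=g_c$ on $\Omega_c$. So $s=h$ on $\Omega_{\{b,c\}}$.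

Two features of this argument persist. First, once the lift is fixed on the points whose support avoids $b$, the remaining freedom lies in a smaller group, whose elements move only points with $b$ in their support. Second, conjugation by an element of $M_S$ transports information about one index outside $S$ to another. What changes for $t\ge2$ is that there are points whose support contains both $b$ and $c$, so the smaller groups for $b$ and for $c$ no longer act on disjoint sets, and the choices are no longer independent. The step must then be repeated with groups that move only points whose support contains two given indices, then three, until after $t+1$ indices nothing moves.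

\section{Torsors and their sections}\label{sec:torsors}

\subsection*{The groups $K_E(W)$}
A permutation obtained by gluing restrictions of elements of $N$ has no reason to be the restriction of a single element of $N$. Since Lemma~\ref{lem:criterion} tests only sets of size at most $rt$, we enlarge $N$ to a group that is closed under such gluing. For $|S|\le q_0$ let $\widehat N_S$ be the set of $\nu\in\operatorname{Sym}(\Omega_S)$ such that for every $U\subseteq S$ with $|U|\le rt$ there is $n\in N$ with $\nu=n$ on $\Omega_U$. As the sets $\Omega_U$ are $N$-invariant, $\widehat N_S$ is closed under products, hence a group. Taking $U=\operatorname{supp}(x)$ shows that its elements preserve supports. So $\nu\in\widehat N_S$ preserves $\Omega_{S'}$ for $S'\subseteq S$, and restriction is a homomorphism $\widehat N_S\to\widehat N_{S'}$.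

For disjoint $W,E\subseteq[k]$ with $|W\cup E|\le q_0$ let
\[
K_E(W)=\{\nu\in\widehat N_{W\cup E}:\ x^\nu=x\text{ for all }x\in\Omega_{W\cup E}\text{ with }E\not\subseteq\operatorname{supp}(x)\}.
\]
This is a subgroup, and $K_\emptyset(W)=\widehat N_W$. In the case $r=2$, $t=1$, the restriction of $n_b$ to $\Omega_{\{1,b\}}$ lies in $K_{\{b\}}(\{1\})$.

\begin{lemma}\label{lem:K}
Let $W,E$ be as above.
\begin{itemize}
\item[(a)] For $W'\subseteq W$, restriction to $\Omega_{W'\cup E}$ is a homomorphism $K_E(W)\to K_E(W')$, written $\kappa\mapsto\kappa|_{W'}$.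
\item[(b)] For $g\in G$ and $\nu\in K_E(W)$, the permutation $\nu^g=g^{-1}\nu g$ of $\Omega_{(W\cup E)^g}$ lies in $K_{E^g}(W^g)$.
\item[(c)] If $f\notin W\cup E$ and $|W\cup E\cup f|\le q_0$, the kernel of $K_E(W\cup f)\to K_E(W)$ is $K_{E\cup f}(W)$.
\item[(d)] If $|E|\ge t+1$, then $K_E(W)=1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The restriction lies in $\widehat N_{W'\cup E}$ and fixes the required points. (b) If $\nu=n$ on $\Omega_U$, then $\nu^g=n^g\in N$ on $\Omega_{U^g}$; and $\nu^g$ fixes $x^g$ when $\nu$ fixes $x$, where $\operatorname{supp}(x^g)=\operatorname{supp}(x)^g$. (c) Both groups are subgroups of $\widehat N_{W\cup E\cup f}$. A point of $\Omega_{W\cup E\cup f}$ lies in $\Omega_{W\cup E}$ if and only if its support avoids $f$. So the kernel consists of the elements fixing every point whose support fails to contain $E$ or fails to contain $f$. (d) No support contains $E$.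
\end{proof}

\subsection*{Torsors}
The induction passes from a gluing problem to a gluing problem for the choices left over in it. The objects to be glued change at each step, but the groups measuring their ambiguity are always among the $K_E(W)$. We therefore forget what the objects are.

\begin{definition}\label{def:torsor}
Let $E\subseteq[k]$, $S\subseteq[k]\setminus E$ and $0\le q\le q_0-|E|$. A \emph{$K_E$-torsor of level $q$ on $S$} consists of nonempty sets $X_W$ for $W\subseteq S$, $|W|\le q$; a left action of $K_E(W)$ on $X_W$ that is simply transitive (for $\xi,\xi'\in X_W$ there is exactly one $\kappa$ with $\xi'=\kappa\xi$); and maps $X_W\to X_{W'}$, $\xi\mapsto\xi|_{W'}$, for $W'\subseteq W$, such that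
\[
\xi|_W=\xi,\qquad (\xi|_{W'})|_{W''}=\xi|_{W''},\qquad (\kappa\xi)|_{W'}=\kappa|_{W'}\,\xi|_{W'}
\]
for $W''\subseteq W'\subseteq W$, $\xi\in X_W$, $\kappa\in K_E(W)$. A \emph{section} is a family $s_W\in X_W$ with $s_W|_{W'}=s_{W'}$ for all $W'\subseteq W$.
\end{definition}

\begin{proposition}\label{prop:section}
Every $K_\emptyset$-torsor of level $q_0$ on $[k]$ has a section.
\end{proposition}

Put $q_j=q_0-2j$ for $0\le j\le t+1$; the smallest value is $q_{t+1}=(r-1)t-1\ge0$. We prove two families of statements together.
\begin{itemize}
\item[$\mathsf{Sec}_j$] ($0\le j\le t+1$): if $|E|=j$, $S\subseteq[k]\setminus E$ and $q_j\le q\le q_0-j$, then every $K_E$-torsor of level $q$ on $S$ has a section.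
\item[$\mathsf{Ext}_j$] ($0\le j\le t$): if $|E|=j$, $C\cap E=\emptyset$, $f\notin C\cup E$ and $q_j-1\le|C|\le q_0-j-1$, then $K_E(C\cup f)\to K_E(C)$ is surjective.
\end{itemize}
The upper bounds only ensure that the groups are defined. The lower bounds drop by two with each new element of $E$. One unit is lost when a section is extended to a new index $f$, which takes up a place in $W\cup f$; the other is lost because the conjugation trick needs a spare index $c\in C\setminus W$ to move to $f$. The lower bounds must nevertheless stay large enough to control all sets of size $rt$. The inequality needed is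
\begin{equation}\label{eq:room}
rt-j-1\le q_{j+1}\qquad(0\le j\le t),
\end{equation}
which holds because $q_{j+1}-(rt-j-1)=t-j$. Equality for $j=t$ is what determines $q_0$.

\begin{lemma}\label{lem:ext}
For $0\le j\le t$, $\mathsf{Sec}_{j+1}$ implies $\mathsf{Ext}_j$.
\end{lemma}

\begin{proof}
Let $\nu\in K_E(C)$ and $Z=C\cup E\cup f$, so $|Z|\le q_0$. We extend $\nu$ first over small subsets of $C$ and then glue the extensions. For $W\subseteq C$ with $|W|\le q_{j+1}$ put
\[
X_W=\{\xi\in K_E(W\cup f):\ \xi=\nu\text{ on }\Omega_{W\cup E}\}.
\]

\emph{$X_W$ is nonempty.} Since $|C|\ge q_j-1>q_{j+1}$, there is $c\in C\setminus W$. Since $|W\cup E|\le q_{j+1}+j=q_0-2-j$, Lemma~\ref{lem:local}(b) gives $u\in M_{W\cup E}$ with $c^u=f$, and $u$ fixes $W\cup E\subseteq\Omega_{W\cup E}$ pointwise. By Lemma~\ref{lem:K}(a),(b), $\xi=(\nu|_{W\cup c})^u$ lies in $K_E(W\cup f)$. As $u$ is trivial on $\Omega_{W\cup E}$ and $\nu$ preserves this set, $\xi=\nu$ on it.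

\emph{The torsor.} The set $X_W$ is a nonempty fiber of the homomorphism $K_E(W\cup f)\to K_E(W)$, so the kernel, which is $K_{E\cup f}(W)$ by Lemma~\ref{lem:K}(c), acts simply transitively on it by left multiplication. For $W'\subseteq W$, restriction of permutations to $\Omega_{W'\cup E\cup f}$ maps $X_W$ to $X_{W'}$ and respects products. So $(X_W)$ is a $K_{E\cup f}$-torsor of level $q_{j+1}$ on $C$, and $q_{j+1}\le q_0-(j+1)$. By $\mathsf{Sec}_{j+1}$ it has a section $(\xi_W)$.

\emph{The extension.} For $x\in\Omega_Z$ with support $T\subseteq Z$ define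
\[
x^\mu=\begin{cases}
x^\nu&\text{if }f\notin T,\\
x&\text{if }f\in T\text{ and }E\not\subseteq T,\\
x^{\xi_V}&\text{if }E\cup f\subseteq T,\text{ where }V=T\setminus(E\cup f).
\end{cases}
\]
In the first case $x\in\Omega_{C\cup E}$. In the third case $V\subseteq C$ and $|V|\le t-j-1\le q_{j+1}$ by \eqref{eq:room}, so $\xi_V$ is defined. On the set of points with a given support $T$, the map $\mu$ coincides with one support-preserving injection. Hence $\mu$ is a permutation of $\Omega_Z$. It has the following properties.
\begin{itemize}
\item[(i)] $\mu=\nu$ on $\Omega_{C\cup E}$, by definition.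
\item[(ii)] $\mu$ fixes every $x$ with $E\not\subseteq T$: by definition if $f\in T$, and because $\nu\in K_E(C)$ if $f\notin T$.
\item[(iii)] $\mu=\xi_W$ on $\Omega_{W\cup E\cup f}$ for all $W\subseteq C$ with $|W|\le q_{j+1}$. If $f\notin T$, then $x\in\Omega_{W\cup E}$, where $\xi_W=\nu$. If $E\not\subseteq T$, both maps fix $x$. Otherwise $V\subseteq W$ and $x\in\Omega_{V\cup E\cup f}$, where $\xi_W$ restricts to $\xi_V$.
\end{itemize}
It remains to show $\mu\in\widehat N_Z$. Let $U\subseteq Z$ with $|U|\le rt$. If $f\notin U$, then $U\subseteq C\cup E$ and $\mu=\nu$ agrees on $\Omega_U$ with an element of $N$. If $E\not\subseteq U$, then $\mu$ is trivial on $\Omega_U$ by (ii). Otherwise $U=W\cup E\cup f$ with $W\subseteq C$ and $|W|\le rt-j-1\le q_{j+1}$ by \eqref{eq:room}; by (iii), $\mu|_{\Omega_U}=\xi_W\in\widehat N_U$, which agrees on $\Omega_U$ with an element of $N$ since $|U|\le rt$. Thus $\mu\in K_E(C\cup f)$ by (ii), and $\mu$ restricts to $\nu$ by (i).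
\end{proof}

\begin{lemma}\label{lem:sec}
For $0\le j\le t$, $\mathsf{Ext}_j$ and $\mathsf{Sec}_{j+1}$ imply $\mathsf{Sec}_j$.
\end{lemma}

\begin{proof}
Let $(X_W)$ be a $K_E$-torsor of level $q$ on $S$ with $|E|=j$ and $q_j\le q\le q_0-j$. If $S_0\subseteq S$ and $|S_0|\le q$, the restrictions of any element of $X_{S_0}$ form a section over the subsets of $S_0$. This settles the case $|S|\le q$. Otherwise we start with a subset of size $q$ and add one element at a time. So let $S_0\subseteq S$ with $|S_0|\ge q$, let $(s_W)$ be a section over the subsets $W\subseteq S_0$ of size at most $q$, and let $f\in S\setminus S_0$. The candidates for $s_{W\cup f}$, where $W\subseteq S_0$ and $|W|\le q-1$, form the set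
\[
X'_W=\{\xi\in X_{W\cup f}:\ \xi|_W=s_W\}.
\]

\emph{$X'_W$ is nonempty.} Choose $W'$ with $W\subseteq W'\subseteq S_0$ and $|W'|=q-1$. Since $q_j-1\le q-1\le q_0-j-1$, the map $K_E(W'\cup f)\to K_E(W')$ is onto by $\mathsf{Ext}_j$. Take $\xi_0\in X_{W'\cup f}$, write $s_{W'}=\kappa\,\xi_0|_{W'}$ with $\kappa\in K_E(W')$, and let $\tilde\kappa\in K_E(W'\cup f)$ be a preimage of $\kappa$. Then $\xi_1=\tilde\kappa\xi_0$ satisfies $\xi_1|_{W'}=s_{W'}$, and $\xi_1|_{W\cup f}$ lies in $X'_W$ because its restriction to $W$ is $s_{W'}|_W=s_W$.

\emph{The torsor.} Let $\xi\in X'_W$ and $\kappa\in K_E(W\cup f)$. Then $(\kappa\xi)|_W=\kappa|_W\,s_W$, so $\kappa\xi\in X'_W$ if and only if $\kappa|_W=1$, that is, $\kappa\in K_{E\cup f}(W)$ by Lemma~\ref{lem:K}(c). Hence $K_{E\cup f}(W)$ acts simply transitively on $X'_W$. For $V\subseteq W$ the map $X_{W\cup f}\to X_{V\cup f}$ sends $X'_W$ to $X'_V$, since $\xi|_V=s_W|_V=s_V$. It is equivariant for restriction of permutations to $\Omega_{V\cup E\cup f}$, which is the map $K_{E\cup f}(W)\to K_{E\cup f}(V)$. So $(X'_W)$ is a $K_{E\cup f}$-torsor of level $q-1$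 on $S_0$, and $q_{j+1}\le q-1\le q_0-(j+1)$. By $\mathsf{Sec}_{j+1}$ it has a section $(s'_W)$.

Put $s_{W\cup f}=s'_W$. For $V\subseteq W$ we have $s_{W\cup f}|_{V\cup f}=s'_V=s_{V\cup f}$ and $s_{W\cup f}|_V=s_W|_V=s_V$. So the section extends to the subsets of $S_0\cup f$ of size at most $q$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:section}]
For $|E|=t+1$ the groups $K_E(W)$ are trivial by Lemma~\ref{lem:K}(d), so the sets $X_W$ are singletons and $\mathsf{Sec}_{t+1}$ holds. Lemmas~\ref{lem:ext} and~\ref{lem:sec} give $\mathsf{Sec}_j$ from $\mathsf{Sec}_{j+1}$ for $j=t,t-1,\dots,0$. The proposition is the case $S=[k]$, $q=q_0$ of $\mathsf{Sec}_0$.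
\end{proof}

\section{Proofs of Theorems~\ref{thm:closure} and~\ref{thm:main}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:closure}]
We keep the reduction and notation of Sections~\ref{sec:supports}--\ref{sec:torsors}. For $W\subseteq[k]$ with $|W|\le q_0$ let $X_W$ be the set of bijections $\xi\colon\Omega_W\to\Omega_{W^\sigma}$ such that $\xi|_{\Omega_U}$ is a local lift of $\sigma$ over $U$ for every $U\subseteq W$ with $|U|\le rt$. These sets stand to local lifts as $\widehat N_W$ stands to $N$. We show that they form a $K_\emptyset$-torsor of level $q_0$ on $[k]$, where $\nu\in K_\emptyset(W)=\widehat N_W$ acts by $\xi\mapsto\nu\xi$ (first $\nu$, then $\xi$).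

\emph{Nonemptiness.} A local lift of $\sigma$ over $W$ lies in $X_W$.

\emph{Restriction.} Let $\xi\in X_W$ and $x\in\Omega_W$ with support $T$. Then $x^\xi=x^g$ for some $g\in G$ agreeing with $\sigma$ on $T$, so $\operatorname{supp}(x^\xi)=T^\sigma$. Hence for $W'\subseteq W$ a point $x\in\Omega_W$ lies in $\Omega_{W'}$ if and only if $x^\xi$ lies in $\Omega_{W'^\sigma}$. So $\xi$ restricts to a bijection $\Omega_{W'}\to\Omega_{W'^\sigma}$, which lies in $X_{W'}$. The identities of Definition~\ref{def:torsor} hold for restriction of maps.

\emph{Action.} Let $\nu\in\widehat N_W$, $\xi\in X_W$ and $U\subseteq W$, $|U|\le rt$. On $\Omega_U$ we have $\nu=n$ and $\xi=g$ with $n\in N$ and $g\in G$ agreeing with $\sigma$ on $U$. Then $\nu\xi=ng$ on $\Omega_U$ and $\rho(ng)=\rho(g)$, so $\nu\xi\in X_W$. For $\xi,\xi'\in X_W$ the only permutation $\nu$ of $\Omega_W$ with $\xi'=\nu\xi$ is $\nu=\xi'\xi^{-1}$, and we must show $\nu\in\widehat N_W$. On $\Omega_U$ let $\xi=g$ and $\xi'=g'$, where $g,g'$ agree with $\sigma$ on $U$. As $rt\le q_0-2$, Lemma~\ref{lem:local}(a) gives $n\in N$ with $g'=ng$ on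 $\Omega_U$. For $x\in\Omega_U$ we get $x^{\xi'}=(x^n)^g=(x^n)^\xi$, so $x^\nu=x^n$.

By Proposition~\ref{prop:section} there is a section $(s_W)$. For $|U|\le rt$ the map $s_U$ is a local lift over $U$, so Lemma~\ref{lem:criterion} yields $\pi\in G^{(r)}$ inducing the transposition $\sigma$ on $\Delta$. Thus $G^{(r)}$ induces on $\Delta$ a group containing $A_k$ and $\sigma$, which is $S_k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\ell$ be the maximal orbit length and suppose $\ell<\beta^{k/\beta}$. We have $\beta\ge16$ and $k\ge17$. The function $y\mapsto(\log_2y)/y$ is decreasing for $y\ge e$ and equals $1/4$ at $y=16$, so $\ell<2^{k/4}$. Let $t+1=\lceil k/\beta\rceil\ge2$. Then $1\le t<k/\beta$ and $(r+1)t<3k/16$. We check the hypotheses of Theorem~\ref{thm:closure}.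

First, $t+1<k/16+1\le k/4$. Since $r\ge2$, we have $(r+2)t\le\frac43(r+1)t<k/4$, so $k\ge(r+2)t+4$.

Second, $y\mapsto(k/y)^y$ is increasing on $(0,k/e]$, as its logarithm has derivative $\log(k/y)-1$, and $k/\beta\le t+1\le k/4\le k/e$. Hence
\[
\binom{k}{t+1}\ge\Bigl(\frac{k}{t+1}\Bigr)^{t+1}\ge\beta^{k/\beta}>\ell .
\]

Third, $m_0=k-(r+1)t+1>\frac{13}{16}k+1$. By Lemma~\ref{lem:w} and $k\ge16$,
\[
\log_2w(m_0)\ge\lfloor m_0/3\rfloor\ge\frac{m_0-2}{3}>\frac13\Bigl(\frac{13}{16}k-1\Bigr)\ge\frac k4,
\]
so $w(m_0)>2^{k/4}>\ell$.

By Theorem~\ref{thm:closure}, $G$ is not $r$-closed, a contradiction. For $r=2$ we have $\beta=16$ and $\beta^{k/\beta}=2^{k/4}$.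
\end{proof}

\section{Oriented subsets and the order of growth}\label{sec:upper}

By \eqref{eq:parity}, parity is invisible on small subsets of $[k]$, so the construction for Theorem~\ref{thm:upper} uses $r$ points whose subsets cover $[k]$. Let $e_1,\dots,e_k$ be the standard basis of $\mathbb Z^k$, and let $S_k$ act on the exterior algebra of $\mathbb Z^k$ by the ring automorphisms with $e_a^\sigma=e_{a^\sigma}$. Since $e_a\wedge e_b=-e_b\wedge e_a$, the element $\omega=e_1\wedge\dots\wedge e_k$ satisfies $\omega^\sigma=\operatorname{sgn}(\sigma)\,\omega$. For $0\le i\le k-1$ let $Y_i$ be the set of elements $y=\pm e_{a_1}\wedge\dots\wedge e_{a_i}$ with distinct $a_1,\dots,a_i\in[k]$, so $Y_0=\{\pm1\}$, and in this section write $\operatorname{supp}(y)=\{a_1,\dots,a_i\}$. Each $i$-subset is the support of exactly two elements $\pm y$, its two orientations, so $|Y_i|=2\binom ki$. For $y\in Y_i$ and $a\in\operatorname{supp}(y)$ there is a unique $z\in Y_{i-1}$ with $y=e_a\wedge z$.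

For $k=6$, $r=2$ the idea is as follows. On the $40$ oriented triples, the relation $y\wedge y'=\omega$ is preserved by even permutations and turned into $y\wedge y'=-\omega$ by odd ones. An element of the closure could try to compensate for an odd permutation by reversing some orientations. The proof shows that it must reverse all or none, and reversing both $y$ and $y'$ does not change $y\wedge y'$.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $m=\lfloor k/r\rfloor\ge1$; then $m+1\le k/2+1\le k-1$. Let $Y=Y_m$ if $r\mid k$ and $Y=Y_m\sqcup Y_{m+1}$ otherwise, and let $\Omega=[k]\sqcup Y$. Regard $A_k$ as a subgroup of $\operatorname{Sym}(\Omega)$ and put $\Gamma=A_k^{(r)}$. By Section~\ref{sec:facts}, $\Gamma$ is $r$-closed and has the same orbits as $A_k$. One orbit is $[k]$, and the others lie in $Y_m$ or $Y_{m+1}$. As $\binom ki$ is nondecreasing for $i\le\lceil k/2\rceil$ and $1\le m\le\lceil k/r\rceil\le\lceil k/2\rceil$, all orbits have length at most $2\binom{k}{\lceil k/r\rceil}$. For $1\le i\le k-1$ we have $\binom ki=\binom{k-1}{i-1}+\binom{k-1}{i}\le2^{k-1}$, so the bound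 is at most $2^k$. It remains to show that every $\pi\in\Gamma$ induces an even permutation $\sigma$ on $[k]$. Recall that $\pi$ preserves every $A_k$-invariant binary relation on $\Omega$.

\emph{Signs.} The relation $\delta\in\operatorname{supp}(y)$ gives $\operatorname{supp}(y)^\sigma\subseteq\operatorname{supp}(y^\pi)$, and the two sets have the same size because $\pi$ preserves orbits. So $y^\pi=\varepsilon(y)y^\sigma$ with $\varepsilon(y)=\pm1$ for $y\in Y$. The relation $\{(y,-y)\}$ gives $(-y)^\pi=-y^\pi$, so $\varepsilon(y)$ depends only on $\operatorname{supp}(y)$.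

\emph{The sign is constant.} Let $Q\subseteq Y\times Y$ be a relation that is invariant under $S_k$ and under $(y,y')\mapsto(-y,-y')$ and contains no two pairs $(y,y')$, $(y,-y')$. If $(y,y')\in Q$, then $(\varepsilon(y)y^\sigma,\varepsilon(y')y'^\sigma)\in Q$. Applying $\sigma^{-1}$ and, if necessary, negating both entries gives $(y,\varepsilon(y)\varepsilon(y')y')\in Q$, so $\varepsilon(y)=\varepsilon(y')$. Take first
\[
Q=\{(e_a\wedge z,\ e_b\wedge z):\ z\in Y_{m-1},\ a\ne b,\ a,b\notin\operatorname{supp}(z)\}.
\]
Both invariances hold. If $(y,y')\in Q$, then $a$ and $b$ are the unique elements of $\operatorname{supp}(y)\setminus\operatorname{supp}(y')$ and $\operatorname{supp}(y')\setminus\operatorname{supp}(y)$, and $z$ is determined by $y=e_a\wedge z$; so $y'$ is determined by $y$ and $\operatorname{supp}(y')$, and $(y,-y')\notin Q$. Any two $m$-sets meeting in $m-1$ points are the supports of a pair in $Q$, and any $m$-set can be reached from any other by exchanging one element at a time. So $\varepsilon$ has a constant value $\varepsilon_0$ on $Y_m$. If $r\nmid k$, take next $Q=\{(y,e_a\wedge y):y\in Y_m,\ a\notin\operatorname{supp}(y)\}$.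 Again both invariances hold, and the second entry is determined by $y$ and its own support. Every element of $Y_{m+1}$ occurs as a second entry, so $\varepsilon=\varepsilon_0$ on all of $Y$.

\emph{Parity.} Write $k=rm+s$ with $0\le s<r$ and partition $[k]$ into $s$ sets of size $m+1$ and $r-s$ sets of size $m$. Choose $y_1,\dots,y_r\in Y$ with these supports; then $y_1\wedge\dots\wedge y_r=\pm\omega$, and replacing $y_1$ by $-y_1$ if necessary makes the sign $+$. Since $\pi\in A_k^{(r)}$, some $\alpha\in A_k$ has $y_i^\pi=y_i^\alpha$ for all $i$. Hence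
\[
\omega=\omega^\alpha=\bigwedge_iy_i^\alpha=\bigwedge_iy_i^\pi=\varepsilon_0^{\,r}\bigwedge_iy_i^\sigma=\varepsilon_0^{\,r}\operatorname{sgn}(\sigma)\,\omega .
\]
As $r$ is even, $\operatorname{sgn}(\sigma)=1$. This is the only use of the parity of $r$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:growth}]
With $\beta=\frac{16}3(r+1)$ we have $r\le\beta\le8r$, so Theorem~\ref{thm:main} gives $\log L_r(k)\ge(k/\beta)\log\beta\ge k\log r/(8r)$. For the upper bound let $r'\in\{r,r-1\}$ be even; then $2\le r'\le k$ and $r'\ge2r/3$. The group of Theorem~\ref{thm:upper} for $r'$ is $r'$-closed, hence $r$-closed. With $j=\lceil k/r'\rceil$ and $j!\ge(j/e)^j$ we get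
\[
L_r(k)\le2\binom kj\le2\Bigl(\frac{ek}{j}\Bigr)^j\le2(er')^{k/r'+1}.
\]
Since $k/r'\ge1$, the exponent is at most $2k/r'\le3k/r$. Using $\log2\le(k/r)\log r$ and $1\le\frac32\log r$, we obtain $\log L_r(k)\le\log2+(3k/r)(1+\log r)\le9k\log r/r$. The bounds for $r=2$ are those of Theorems~\ref{thm:main} and~\ref{thm:upper}, as $\binom{k}{\lceil k/2\rceil}=\binom{k}{\lfloor k/2\rfloor}$.
\end{proof}

\begin{remark}\label{rem:wagner}
A sharper bound on $w$ improves the exponent for $r=2$; this remark depends on a cited theorem that is used nowhere else in the paper. Wagner \cite{W1,W2} shows that for $m\ge9$ every nontrivial representation of $A_m$ over any field has degree at least $m-2$, so $w(m)\ge2^{m-2}$. Take $r=2$ and $t=\lfloor0.139k\rfloor$ in Theorem~\ref{thm:closure}; the conditions on $t$ and $k$ hold for large $k$. Let $H(p)=-p\log_2p-(1-p)\log_2(1-p)$ be the binary entropy function. For $p=j/k$ the term $\binom kjp^j(1-p)^{k-j}$ is the largest of the $k+1$ terms in the expansion of $(p+(1-p))^k=1$, so $\binom kj\ge2^{kH(j/k)}/(k+1)$. Since $H$ is increasing on $[0,\frac12]$ and $H(0.139)>0.581$,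 this gives $\binom{k}{t+1}\ge2^{0.581k}/(k+1)$. Also $w(k-3t+1)\ge2^{k-3t-1}\ge2^{0.583k-1}$. Both bounds exceed $2^{0.58k}$ for large $k$, so $L_2(k)\ge2^{0.58k}$ for all sufficiently large $k$. We do not claim that the constants in the exponents are optimal.
\end{remark}

\begin{thebibliography}{9}

\bibitem{AFG}
\emph{Algorithms in Finite Groups}, \texttt{http://people.cs.uchicago.edu/\~{}laci/14groups/1023.pdf}.

\bibitem{DM}
Dixon and Mortimer, \emph{Permutation Groups}, GTM 163.

\bibitem{W1}
Wagner, Math. Z. \textbf{151} (1976), 127--137.

\bibitem{W2}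
Wagner, Math. Z. \textbf{154} (1977), 103--114.

\end{thebibliography}
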